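\title{Radial rearrangement increases harmonic measure in circularly symmetric domains}


\begin{abstract}
Let $D$ be a plane domain containing $0$, and let $D^*$ be the starlike domain that has the same logarithmic length as $D$ on every ray from the origin. We prove that if $D$ is circularly symmetric, then for every $r>0$ the harmonic measure at $0$ of the circle $|z|=r$ does not decrease when $D$ is replaced by $D^*$. This proves Conjecture~4.2 of \cite{shove}. In logarithmic coordinates the domain lies below the graph of a function. We first close up the annuli in $D$ that separate a part of the complement from another part or from the circle; a derivative formula and a maximum principle for one auxiliary harmonic function show that this increases the harmonic measure. When no such annulus is left, the harmonic measure is a decreasing function of the modulus of a quadrilateral, and a monotone rearrangement shows that this modulus does not increase. We also treat the equality case for domains with step profile and show that the symmetry hypothesis cannot be dropped.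
\end{abstract}

\section{The question}

For $r>0$ let $\mathbf D(r)=\{|z|<r\}$ and $\mathbf T(r)=\{|z|=r\}$, and let $\mathbf T(0)=\{0\}$. For a domain $U$, a point $z\in U$ and a Borel set $E\subseteq\partial U$, we write $\omega(z,E;U)$ for the harmonic measure of $E$ at $z$ with respect to $U$. Let $D$ be a plane domain with $0\in D$, let $r>0$, and let $D_r$ be the component of $D\cap\mathbf D(r)$ that contains $0$. We study
\[
  w_r(D)=\omega\bigl(0,\ \partial D_r\cap\mathbf T(r);\ D_r\bigr),
\]
the probability that a planar Brownian motion started at $0$ reaches the circle $\mathbf T(r)$ before it leaves $D$. Clearly $w_r(D)=w_r(D_r)$.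

The part of the plane that $D$ omits acts as an obstacle. How does $w_r(D)$ change when the obstacle is moved away from the origin? Lengths on a ray should be measured by $dt/t$, because $w_r$ is invariant under dilations: $w_{cr}(cD)=w_r(D)$. This leads to the following construction.

\medskip
\noindent\textbf{Radial rearrangement.} For a domain $D\ni0$ and each $\theta$ define $R(\theta)\in(0,\infty]$ by
\[
  \log R(\theta)=\int_0^\infty\bigl(1_D(te^{i\theta})-1_{(0,1)}(t)\bigr)\frac{dt}{t},
  \qquad\text{and set}\qquad
  D^*=\{\rho e^{i\theta}:0\le\rho<R(\theta)\}.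
\]
On each ray $D^*$ has the same logarithmic length as $D$, but that length is pushed towards the origin, and the obstacle is pushed outwards. For example, let $I\subset[-1,0)$ be a finite union of closed intervals, and let $D=\mathbf D(1)\setminus I$. Then $D^*=\mathbf D(1)\setminus[-1,-e^{-\varrho(I)}]$ with $\varrho(I)=\int_I dx/|x|$.

\medskip
\noindent\textbf{What one would guess.} If $D_r$ is starlike about $0$, then $(D_r)^*=D_r$ and nothing changes. Now let $D=\mathbf D(1)\setminus S$ be a domain containing $0$, where the closed obstacle $S$ lies in $\{|z|\le e^{-\ell}\}$, and dilate $S$ by the factor $e^{\ell}$, so that it may touch the unit circle. The new domain is $e^{\ell}D\cap\mathbf D(1)$, and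
\[
  w_1(e^{\ell}D)=w_{e^{-\ell}}(D)\ge w_1(D),
\]
because it is easier to reach the smaller circle $\mathbf T(e^{-\ell})$ than $\mathbf T(1)$. So shoving the \emph{whole} obstacle outwards helps the Brownian path, and one may guess that $w_r(D)\le w_r(D^*)$.

This is false in general. Two obstacles that sit at different distances and in opposite directions can be passed one after the other; if both are shoved to the same distance, they form a closed barrier (Theorem~\ref{thm:complements}(d)). So the obstacles should be aligned, and circular symmetrization does this.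

\medskip
\noindent\textbf{Circular symmetrization.} For $t\ge0$ put $\theta(t;D)=\infty$ if $\mathbf T(t)\subset D$; otherwise let $\theta(t;D)$ be the Lebesgue measure of $\{\theta\in[0,2\pi):te^{i\theta}\in D\}$. The circular symmetrization of $D$ is $D^\circ=\{te^{i\theta}:|\theta|<\frac12\theta(t;D)\}$, and $D$ is \emph{circularly symmetric} if $D^\circ=D$. For such $D$ we call $\phi(t)=\frac12\theta(t;D)\in[0,\pi]\cup\{\infty\}$ the \emph{profile} of $D$. Thus
\begin{equation}\label{eq:profile}
  D\cap\mathbf T(t)=\{te^{i\theta}:\ \theta\in(-\pi,\pi],\ |\theta|<\phi(t)\}.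
\end{equation}
The values $\phi(t)=\pi$ and $\phi(t)=\infty$ differ by the single point $-t$. Baernstein's theorem states that $w_r(D)\le w_r(D^\circ)$ for every domain $D\ni0$ and every $r>0$.

The statement that $w_r(D)\le w_r(D^*)$ for circularly symmetric $D$ is Conjecture~4.2 of \cite{shove}. We prove it.

\begin{theorem}\label{thm:main}
Let $D$ be a circularly symmetric domain with $0\in D$. Then $w_r(D)\le w_r(D^*)$ for every $r>0$.
\end{theorem}

A \emph{finite-step domain} in $\mathbf D(r)$ is a circularly symmetric domain $U\subset\mathbf D(r)$ with $0\in U$ and the following property: finitely many nodes divide $(0,r)$ into open intervals, on each of which the profile is a constant in $(0,\pi]\cup\{\infty\}$; on the first of them it is $\infty$; and at each node it is the smaller of the two one-sided values. The disc $\mathbf D(r)$ is included.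

\begin{theorem}\label{thm:complements}
\begin{itemize}
\item[(a)] For $D$ as in Theorem~\ref{thm:main}, $w_r(D)\le w_r((D_r)^*)\le w_r(D^*)$. The first inequality is an equality if $D_r$ is starlike about $0$.
\item[(b)] If $D$ is as in Theorem~\ref{thm:main} and $D_r$ is a finite-step domain in $\mathbf D(r)$, then $w_r(D)=w_r((D_r)^*)$ if and only if $D_r=(D_r)^*$.
\item[(c)] For every domain $D\ni0$ and every $r>0$, $w_r(D)\le w_r((D^\circ)^*)$.
\item[(d)] Circular symmetry cannot be dropped in Theorem~\ref{thm:main}: there is a domain $D\ni0$ with $w_1(D)>0=w_1(D^*)$.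
\end{itemize}
\end{theorem}

For slit discs, Theorem~\ref{thm:main} says that $w_1(\mathbf D(1)\setminus I)\le w_1(\mathbf D(1)\setminus[-1,-e^{-\varrho(I)}])$ for every finite union $I\subset[-1,0)$ of closed intervals. We do not characterize equality for circularly symmetric domains in general.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to finite-step domains, and Section~\ref{sec:log} sets up logarithmic coordinates. An annulus contained in $D$ that has obstacles on both sides, or that lies between the obstacle and $\mathbf T(1)$, will be called an inner gap. If it touches $\mathbf T(1)$, the scaling argument above shows that closing it does not decrease the harmonic measure. If there are obstacles outside it, scaling says nothing, and this is the main difficulty. Section~\ref{sec:slide} computes the derivative of the harmonic measure with respect to the width of the gap. Section~\ref{sec:sign} determines its sign, first for two slits and then in general. Section~\ref{sec:nogaps} treats domains without inner gaps, and Section~\ref{sec:end} collects the conclusions.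

\section{Brownian paths and finite-step domains}\label{sec:reduction}

Let $B$ be planar Brownian motion, started at $z$ under $P_z$; write $P=P_0$, and let $\tau_s$ be the hitting time of $\mathbf T(s)$. By Kakutani's theorem, harmonic measure in a bounded domain is the distribution of the exit point of $B$. Hence, for a domain $U\ni0$ and $z\in U_r$,
\begin{equation}\label{eq:kakutani}
  \omega(z,\partial U_r\cap\mathbf T(r);U_r)=P_z\bigl(B[0,\tau_r)\subset U\bigr).
\end{equation}
Indeed, let $\sigma$ be the exit time from $U_r$, so that $\sigma\le\tau_r$. Then $B_\sigma\in\mathbf T(r)$ if and only if $\sigma=\tau_r$. This happens if and only if $B[0,\tau_r)\subset U$, because $B[0,\tau_r)$ is connected, contains $z$, and lies in $\mathbf D(r)$. Consequently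
\begin{equation}\label{eq:monotone}
  U\subset U'\ \Rightarrow\ w_r(U)\le w_r(U'),\qquad\qquad
  w_s(U)\downarrow w_r(U)\quad\text{as }s\uparrow r.
\end{equation}
For the second statement note that $\tau_s\uparrow\tau_r$, so the events $\{B[0,\tau_s)\subset U\}$ decrease to $\{B[0,\tau_r)\subset U\}$.

For the radial rearrangement, $D\subset D'$ implies $D^*\subset D'^*$, and $(cD)^*=cD^*$ for $c>0$. If $\mathbf D(t_0)\subset D$ with $t_0\le1$, then $\log R(\theta)=\log t_0+\int_{t_0}^\infty1_D(te^{i\theta})\,dt/t$. So $R\ge t_0$, and $R$ is lower semicontinuous by Fatou's lemma, since $1_D$ is lower semicontinuous. Hence $D^*$ is a domain, starlike about $0$.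

The profile of a circularly symmetric domain is also lower semicontinuous. If $\phi(t)>c$ with $0\le c<\pi$, the compact arc $\{te^{i\theta}:|\theta|\le c\}$ lies in $D$, hence so do the nearby arcs of the same opening. If $\phi(t)=\infty$, apply this to the full circle. So $\phi$ attains its minimum on compact intervals.

\begin{theorem}\label{thm:step}
$w_1(D)\le w_1(D^*)$ for every finite-step domain $D$ in $\mathbf D(1)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:step}]
Let $0<s<r$. Then $w_r(D)\le P(B[0,\tau_s]\subset D)$. If $\phi(t)=0$ for some $t\le s$, the right side is $0$, since the path meets $\mathbf T(t)$ and $D$ does not; then there is nothing to prove. So let $\min_{[0,s]}\phi>0$.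

We inscribe finite-step domains in $D$. Divide $[0,s]$ into $n$ closed intervals $I_k$ of length $s/n$, let $\phi_n(t)$ be the minimum of $\min_{I_k}\phi$ over the one or two intervals $I_k$ containing $t$, and let $U_n=\{te^{i\theta}:0\le t<s,\ |\theta|<\phi_n(t)\}$, with $\theta\in(-\pi,\pi]$. Then $\phi_n\le\phi$, so $U_n\subset D$. For large $n$, $\phi=\infty$ on the innermost interval and its neighbor, so $\phi_n=\infty$ on the innermost interval, and $U_n$ is a finite-step domain in $\mathbf D(s)$.

\emph{Claim. If $C\subset D\cap\overline{\mathbf D(s)}$ is compact, then $C\cap\mathbf D(s)\subset U_n$ for all large $n$.} Otherwise there are infinitely many $n$ and points $z_n\in C\cap\mathbf D(s)$ with $z_n\notin U_n$; for large $n$, $z_n\ne0$. By the definition of $\phi_n$ there are an interval $I_k\ni|z_n|$ and $t_n\in I_k$ with $\phi(t_n)=\min_{I_k}\phi\le|\arg z_n|$. By \eqref{eq:profile} the point $t_ne^{i\arg z_n}$ is not in $D$, and its distance from $z_n$ is at most $s/n$. Hence a limit point of $(z_n)$ lies in $C\setminus D$, a contradiction.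

Apply the claim to $C=B[0,\tau_s]$ on the event $\{B[0,\tau_s]\subset D\}$. On this event $B[0,\tau_s)\subset U_n$ for all large $n$, so Fatou's lemma gives $P(B[0,\tau_s]\subset D)\le\liminf_n w_s(U_n)$. By Theorem~\ref{thm:step}, rescaled, and $U_n\subset D$,
\[
  w_r(D)\le\liminf_n w_s(U_n)\le\liminf_n w_s(U_n^*)\le w_s(D^*).
\]
Let $s\uparrow r$ and use \eqref{eq:monotone}.
\end{proof}

\section{The logarithmic picture}\label{sec:log}

From now on $D$ is a finite-step domain in $\mathbf D(1)$ and $D\ne\mathbf D(1)$; for $\mathbf D(1)$ Theorem~\ref{thm:step} is trivial. Write points of $D\setminus\{0\}$ as $e^{x+iy}$ and put $\varphi(x)=\phi(e^x)$. Then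
\[
  D=\{0\}\cup\{e^{x+iy}:\ x<0,\ |y|\le\pi,\ |y|<\varphi(x)\}.
\]
There are nodes $-A=x_0<x_1<\dots<x_N=0$, $N\ge1$, such that $\varphi=\infty$ on $(-\infty,-A)$ and $\varphi=h_k\in(0,\pi]\cup\{\infty\}$ on $(x_{k-1},x_k)$. Here $h_1<\infty$, consecutive $h_k$ are distinct, and $\varphi(x_k)$, $0\le k<N$, is the smaller of the two one-sided values. With
\begin{equation}\label{eq:m}
  m(y)=|\{x<0:\varphi(x)\le y\}|\qquad(0\le y\le\pi)
\end{equation}
we have $\log R(\theta)=-m(|\theta|)$ for $|\theta|\le\pi$, hence
\begin{equation}\label{eq:Dstar}
  D^*=\{0\}\cup\{e^{x+iy}:|y|\le\pi,\ x<-m(|y|)\}.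
\end{equation}
This is the finite-step domain whose $\varphi$ is the nonincreasing rearrangement of the given one.

By symmetry we may work in the upper half
\[
  \Omega=\{x+iy:\ x<0,\ 0<y<\min(\varphi(x),\pi)\},
\]
a Jordan domain on the sphere with $\infty\in\partial\Omega$ corresponding to $0\in D$. Its boundary consists of $\infty$, the following open segments, and their finitely many finite endpoints, which we call \emph{corners} (Figure~\ref{fig:omega}):
\begin{itemize}
\item the bottom $\mathcal B=(-\infty,0)\times\{0\}$ and the end $E=\{0\}\times(0,\min(h_N,\pi))$;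
\item the left gap $L=(-\infty,-A)\times\{\pi\}$, and the \emph{inner gaps} $(x_{k-1},x_k)\times\{\pi\}$ with $h_k=\infty$ (so $k\ge2$); ``gap'' means either kind;
\item the \emph{roofs} $(x_{k-1},x_k)\times\{h_k\}$ with $h_k\le\pi$;
\item the vertical \emph{walls} at nodes $x_k$, $0\le k<N$.
\end{itemize}
The bottom and the gaps lie inside $D$; roofs and walls lie in $\partial D$, and $\mathcal K$ denotes their union. A corner $(x_k,\pi)$ at which a roof of height $\pi$ meets a gap is called a \emph{tip}; the interior angle of $\Omega$ there is $\pi$. It is the end of a radial slit, and there is no wall at such $x_k$. The top of a wall is an endpoint of a roof or of a gap, and it is never a tip.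

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dashed] (-8,3)--(-6,3);
\draw[thick] (-6,3)--(-6,1.3)--(-4.8,1.3)--(-4.8,2.1)--(-3.6,2.1)--(-3.6,3);
\draw[dashed] (-3.6,3)--(-2.2,3);
\draw[thick] (-2.2,3)--(-1.2,3)--(-1.2,1.7)--(0,1.7);
\draw[line width=2.2pt] (0,1.7)--(0,0);
\draw[dashed] (0,0)--(-8,0);
\fill (-2.2,3) circle (1.6pt);
\node[above] at (-7,3) {$L$};
\node[above] at (-3.1,3) {inner gap};
\node[above] at (-2.1,3.05) {tip};
\node[below] at (-5.4,1.3) {roof};
\node[left] at (-6,2.1) {wall};
\node[right] at (0,0.85) {$E$};
\node[below] at (-4,0) {$\mathcal B$};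
\node at (-7,0.9) {$\Omega$};
\node[above] at (-0.6,1.7) {roof};
\node[left] at (-8,0) {$y=0$};
\node[left] at (-8,3) {$y=\pi$};
\end{tikzpicture}
\caption{The upper half $\Omega$ of a finite-step domain in the coordinate $x+iy=\log z$. The origin of the $z$-plane is at $x=-\infty$, and the unit circle is the line $x=0$. Solid lines are roofs and walls, which belong to $\partial D$; dashed lines are the bottom and the gaps, where functions symmetric under $z\mapsto\bar z$ have zero normal derivative; the heavy line is $E$.}
\label{fig:omega}
\end{figure}

\medskip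
\noindent\textbf{The two functions.} Let
\[
  w(z)=\omega(z,\partial D\cap\mathbf T(1);D),\qquad W=w(0)=w_1(D),
\]
and let $g$ be Green's function of $D$ with pole $0$. Every boundary point of $D$ lies in a nondegenerate continuum in the complement, hence is regular. Both functions are invariant under $z\mapsto\bar z$. In the coordinate $x+iy$ they are positive and harmonic in $\Omega$, and:
\begin{itemize}
\item $w=g=0$ on $\mathcal K$ and at those endpoints of gaps that have $x<0$; $w=1$ and $g=0$ on $E$;
\item $w_y=g_y=0$ on $\mathcal B$ and on all gaps, near which $w$ and $g$ are real-analytic.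
\end{itemize}
Since $w$ and $g+\log|z|$ are harmonic near $z=0$ and $|z|=e^x$, as $x\to-\infty$
\begin{equation}\label{eq:infinity}
  w=W+O(e^x),\quad g=-x+O(1),\quad |\nabla w|=O(e^x),\quad g_x=-1+O(e^x),\quad g_y=O(e^x).
\end{equation}
By the Hopf lemma,
\begin{equation}\label{eq:signs}
  w_x>0>g_x\ \text{ on }E;\qquad w_y<0,\ g_y<0\ \text{ on roofs};\qquad w_xg_x>0\ \text{ on walls}.
\end{equation}
On a wall the two derivatives are nonzero and have the same sign, since $\Omega$ lies on one side of it.

\medskip
\noindent\textbf{Corners.} We need to know how $w$ and $g$ behave at the corners of $\Omega$, in order to apply Green's identity and to control products of gradients.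

\begin{lemma}\label{lem:corners}
Let $p$ be a corner of $\Omega$ and $\rho=|z-p|$. Let $u$ be $w$ or $g$.
\begin{itemize}
\item[(i)] At a roof/wall corner, $u=O(\rho^\alpha)$ and $|\nabla u|=O(\rho^{\alpha-1})$, with $\alpha=2$ for interior angle $\frac\pi2$ and $\alpha=\frac23$ for interior angle $\frac{3\pi}2$.
\item[(ii)] At a wall/gap corner, $u=O(\rho)$ and $|\nabla u|=O(1)$.
\item[(iii)] At $\mathcal B/E$ and gap$/E$ corners, $g=O(\rho)$, $w=O(1)$ and $|\nabla g|,|\nabla w|=O(1)$.
\item[(iv)] At a tip, $u=O(\rho^{1/2})$ and $|\nabla u|=O(\rho^{-1/2})$.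
\item[(v)] At a roof$/E$ corner, $g=O(\rho^2)$, $|\nabla g|=O(\rho)$, $w=O(1)$, $|\nabla w|=O(1/\rho)$.
\end{itemize}
Consequently $\rho\,(|w||\nabla g|+|g||\nabla w|)\to0$ as $\rho\to0$ at every corner. All this remains true if $w$ is replaced by a bounded harmonic function that is smooth up to the adjacent open sides and has the same boundary conditions there.
\end{lemma}

\begin{proof}
Let $u$ be bounded and harmonic in $\Omega$ near a corner with interior angle $\beta\pi$, smooth up to the two adjacent open sides.

\emph{Dirichlet--Dirichlet.} Let $u=0$ on both sides. A map $\zeta=c(z-p)^{1/\beta}$, $|c|=1$, sends the sector to a half-disc. The odd reflection of $u$ is bounded and harmonic in a punctured disc, so the singularity at $0$ is removable. Hence $u=\operatorname{Im}h(\zeta)$ with $h$ analytic near $0$ and $h(0)$ real. Thus $u=O(\rho^{1/\beta})$ and $|\nabla u|=|h'(\zeta)||d\zeta/dz|=O(\rho^{1/\beta-1})$.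

\emph{Dirichlet--Neumann.} Let $u=0$ on one side and let the normal derivative vanish on the other. For $\beta\le1$, even reflection in the Neumann side gives the previous situation with angle $2\beta\pi\le2\pi$. So the same estimates hold with exponent $1/(2\beta)$.

In (i) we have Dirichlet--Dirichlet with $\beta=\frac12$ or $\frac32$. In (ii) and (iii) we have Dirichlet--Neumann with $\beta=\frac12$, applied to $w-1$ instead of $w$ in (iii). In (iv) we have Dirichlet--Neumann with $\beta=1$. In (v), $g$ is Dirichlet--Dirichlet with $\beta=\frac12$. If $\vartheta\in[0,\frac\pi2]$ is the angle at $p$ measured from the roof, then $w-\frac2\pi\vartheta$ is bounded, harmonic and vanishes on both sides. Since $|\nabla\vartheta|=1/\rho$, (v) follows. Finally, $\rho(|w||\nabla g|+|g||\nabla w|)$ is $O(\rho^{2\alpha})$ in (i), $O(\rho^2)$ in (ii), $O(\rho)$ in (iii) and (iv), and $O(\rho^2)$ in (v). Only the boundedness and the boundary conditions of $w$ were used.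
\end{proof}

So in Green's identity for the pair $w,g$ one may cut out small arcs around the corners, and their contributions vanish in the limit.

\section{Sliding the inner block: the derivative}\label{sec:slide}

Let $(a,b)$ be an inner gap of $\varphi$ (we also use the word for the $x$-interval), of length $\ell_0=b-a$. We shorten it by sliding everything on its left to the right. For $0\le\ell\le\ell_0$ let $\varphi_\ell$ agree with $\varphi$ for $x>b$, equal $\infty$ on $(b-\ell,b)$, and to the left of $b-\ell$ be $\varphi$ translated by $\ell_0-\ell$ to the right. At nodes it takes the smaller one-sided value, and if for $\ell=0$ two equal levels become adjacent, they are merged. Let $D_\ell$ be the corresponding finite-step domain, let $w_\ell$ be its function $w$, and let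
\[
  W(\ell)=w_\ell(0)=w_1(D_\ell).
\]
(In Sections \ref{sec:slide}--\ref{sec:sign} the subscript always refers to the gap width.) We want $W(\ell_0)<W(0)$. If $b=0$, scaling gives $W(\ell)=w_{s}(D)$ with $s=e^{-(\ell_0-\ell)}$, so $W$ is nonincreasing for the trivial reason seen in the introduction. If $b<0$ there is no such argument. We compute the derivative of $W$, in both cases; this will also give strictness. First we check continuity, including an inequality in the limit $\ell\downarrow0$, where the topology of the domain changes.

\begin{lemma}\label{lem:cont}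
Let $\ell_n\in(0,\ell_0]$ and $\ell_n\to\ell\in[0,\ell_0]$. Then $\limsup_n w_{\ell_n}(z)\le w_\ell(z)$ for $z\in D_\ell$. If $\ell>0$, then $w_{\ell_n}\to w_\ell$ locally uniformly in $D_\ell$. In particular $\limsup_{\ell\downarrow0}W(\ell)\le W(0)$.
\end{lemma}

\begin{proof}
In logarithmic coordinates, with $y$ taken modulo $2\pi$, the obstacle $\mathbf D(1)\setminus D_\ell$ is the union of the fixed right block $\{b\le x<0,\ \varphi(x)\le|y|\le\pi\}$ and the left block $\{-A\le x\le a,\ \varphi(x)\le|y|\le\pi\}$ translated by $\ell_0-\ell$, intersected with $\{x<0\}$. This is also true for $\ell=0$. The left block is compact, so a compact subset of $D_\ell$ lies in $D_{\ell_n}$ for large $n$. In particular $w_{\ell_n}(z)$ is defined for large $n$. By \eqref{eq:kakutani}, $w_\ell(z)=P_z(B[0,\tau_1)\subset D_\ell)$.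

\emph{Upper bound.} We show that, almost surely, a path that leaves $D_\ell$ before $\tau_1$ also leaves $D_{\ell_n}$ before $\tau_1$ for all large $n$. The first claim then follows from Fatou's lemma. Let $\sigma<\tau_1$ be the exit time from $D_\ell$. Almost surely $B$ does not meet the finite set of those boundary points of $D_\ell$ in $\mathbf D(1)$ that correspond to corners or their mirror images. Nor, if $\ell=0$ and $b<0$, does it meet the points $e^{b\pm ih_l},e^{b\pm ih_r}$ of $\partial D_0$, where $h_l,h_r<\infty$ are the levels to the left and right of the gap. So $p=\log B_\sigma$ lies on an open roof or wall, or on the mirror image of one. Let $p$ have $y>0$, the other case being its mirror image. Let $S$ be a small open square centered at $p$, with sides parallel to the axes and closure in $\{x<0\}$, such that $\partial D_\ell$ meets $\overline S$ only in a segment through $p$ that crosses $S$.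

If $S$ is small enough, then for large $n$ the complement of $D_{\ell_n}$ contains a parallel segment $s_n$ that crosses $S$, and $s_n$ converges to the first one:
\begin{itemize}
\item If the roof or wall belongs, near $p$, to a roof or wall of the right block or of the translated left block, use the latter, or its translate by $\ell-\ell_n$. A roof is translated along itself, and $S$ is small, so it still crosses $S$.
\item If $\ell=0$ and $p$ lies on a wall at $x=b$, then $p=b+iy$ with $y$ strictly between $h_l$ and $h_r$. If $h_l<y<h_r$, use the part of $\{x=b-\ell_n\}$ in $S$; it belongs to the obstacle because $\varphi_{\ell_n}(b-\ell_n)=h_l$. If $h_r<y<h_l$, use the part of $\{x=b\}$ in $S$, where $\varphi_{\ell_n}(b)=h_r$.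
\end{itemize}
By the strong Markov property and conformal invariance, after time $\sigma$ and until it leaves $S$ the path $\log B$ is a time-changed planar Brownian motion from $p$. Its coordinate normal to the segment is a time-changed linear Brownian motion, which takes values on both sides of its starting value immediately. Hence, before the path leaves $S$, this coordinate takes all values within some $\delta>0$ of its starting value. For large $n$ the normal coordinate of $s_n$ lies in this range, and the path hits $s_n$. This happens before $\tau_1$.

\emph{Lower bound for $\ell>0$.} On the event $\{B[0,\tau_1)\subset D_\ell\}$, almost surely $B_{\tau_1}$ lies in the open arc $\Gamma=\{e^{iy}:|y|<\varphi(0-)\}$ (all of $\mathbf T(1)$ if $\varphi(0-)=\infty$), and the path $B[0,\tau_1]$ is a compact subset of $D_\ell\cup\Gamma$. Near each compact part of $\Gamma$ all $D_{\ell_n}$ with $n$ large coincide with $\mathbf D(1)$. This holds also if $b=0$, because $\ell_n\to\ell>0$. So $B[0,\tau_1)\subset D_{\ell_n}$ for large $n$, and Fatou's lemma gives $\liminf w_{\ell_n}(z)\ge w_\ell(z)$. Pointwise convergence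 of harmonic functions with values in $[0,1]$ is locally uniform.
\end{proof}

\begin{proposition}\label{prop:derivative}
Let $0<\ell\le\ell_0$, let $w,g$ belong to $D_\ell$, and let $b-\ell<c<b$. Then $W$ is differentiable at $\ell$ (from the left if $\ell=\ell_0$), and
\begin{equation}\label{eq:derivative}
  W'(\ell)=\frac1\pi\int_0^\pi(w_xg_x-w_yg_y)(c,y)\,dy .
\end{equation}
\end{proposition}

\begin{proof}
Let $\Omega,\mathcal K,E,W$ also belong to $D_\ell$. For small real $\varepsilon$ with $\ell-\varepsilon\in(0,\ell_0]$ put $\hat w=w_{\ell-\varepsilon}$, $\hat W=W(\ell-\varepsilon)$. The right block of $D_{\ell-\varepsilon}$ is that of $D_\ell$, and its left block is translated by $\varepsilon$. So we compare $w$ with $\hat w$ on the right and with $\hat w_L(x,y)=\hat w(x+\varepsilon,y)$ on the left. The functions $\hat w$ on $\Omega\cap\{x\ge c\}$ and $\hat w_L$ on $\Omega\cap\{x\le c\}$ are harmonic, vanish on $\mathcal K$, and have zero normal derivative on $\mathcal B$ and the gaps; also $\hat w=1$ on $E$. By Lemma~\ref{lem:corners} there are no corner contributions in Green's identity with $g$. On $\Omega\cap\{-X<x<c\}$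 only the vertical sides $x=-X$ and $x=c$ contribute, and by \eqref{eq:infinity} the side $x=-X$ gives $\pi\hat W$ as $X\to\infty$. On $\Omega\cap\{x>c\}$ only $x=c$ and $E$ contribute. Hence
\[
  \int_0^\pi(\hat w_Lg_x-g\,\hat w_{L,x})\Big|_{x=c}dy=-\pi\hat W,\qquad
  \int_0^\pi(\hat wg_x-g\,\hat w_x)\Big|_{x=c}dy=\int_Eg_x\,dy=-\pi W .
\]
The last equality follows by comparing the two identities at $\varepsilon=0$. Subtracting,
\[
  \pi(\hat W-W)=\int_0^\pi\bigl[(\hat w-\hat w_L)g_x-g(\hat w-\hat w_L)_x\bigr]_{x=c}\,dy .
\]
The circle $|z|=e^c$ is a compact subset of $D_\ell$. By Lemma~\ref{lem:cont}, $\hat w\to w$ as $\varepsilon\to0$, uniformly in a neighborhood of it and with all derivatives. By Taylor's formula in $x$, $\hat w-\hat w_L=-\varepsilon\hat w_x+O(\varepsilon^2)$ and $(\hat w-\hat w_L)_x=-\varepsilon\hat w_{xx}+O(\varepsilon^2)$ on $x=c$, uniformly in $y$. Thus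
\[
  \lim_{\varepsilon\to0}\frac{\pi(\hat W-W)}\varepsilon
  =\int_0^\pi(-w_xg_x+gw_{xx})\,dy=\int_0^\pi(-w_xg_x-gw_{yy})\,dy
  =-\int_0^\pi(w_xg_x-w_yg_y)\,dy .
\]
In the last step we integrated by parts, with $w_y=0$ at $y=0,\pi$. Since $\hat W=W(\ell-\varepsilon)$, this is \eqref{eq:derivative}.
\end{proof}

\section{The sign of the derivative}\label{sec:sign}

The integrand in \eqref{eq:derivative} has no evident sign. But it is the real part of
\[
  q=(w_x-iw_y)(g_x-ig_y),
\]
and both factors are holomorphic in $\Omega$. So we integrate $q$. By \eqref{eq:infinity}, $q=O(e^x)$ as $x\to-\infty$, and we may put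
\[
  \Phi(z)=\int_{-\infty}^zq\,d\zeta,\qquad \psi=\operatorname{Im}\Phi,\qquad\text{so that}\qquad
  \psi_x=\operatorname{Im}q,\quad \psi_y=\operatorname{Re}q,\quad \psi\to0\ (x\to-\infty).
\]
The function $\psi$ is harmonic in the simply connected domain $\Omega$. On every straight piece of $\partial\Omega$ either the $x$- or the $y$-derivatives of both $w$ and $g$ vanish, so $q$ is real there. With \eqref{eq:signs},
\begin{equation}\label{eq:psi}
\begin{aligned}
  &\psi_x=0,\ \ \psi_y=w_xg_x &&\text{on }\mathcal B\text{ and all gaps},\\
  &\psi_x=0,\ \ \psi_y=-w_yg_y<0 &&\text{on roofs},\\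
  &\psi_y=w_xg_x<0 &&\text{on }E,\\
  &\psi_y=w_xg_x>0 &&\text{on walls}.
\end{aligned}
\end{equation}
So $\psi$ is constant on $\mathcal B$, on each gap and on each roof. It is $0$ on $\mathcal B$ and on $L$, as $\psi\to0$ at $-\infty$. Since $\psi=0$ at $(c,0)$, \eqref{eq:derivative} becomes
\begin{equation}\label{eq:Wpsi}
  W'(\ell)=\frac1\pi\,\psi\big|_{\text{gap}},
\end{equation}
where $\psi$ belongs to $D_\ell$ and the gap is $(b-\ell,b)$. Everything depends on the sign of this constant.

\medskip
\noindent\textbf{Behavior at the corners.} Along the open boundary segments $w$ and $g$ extend by reflection ($w-1$ on $E$), so $\psi$ is smooth up to them. At a corner that is not a tip, Lemma~\ref{lem:corners} gives $|\nabla\psi|=|q|=O(\rho^{-2/3})$: $q$ is $O(\rho^{2\alpha-2})$ with $\alpha\in\{2,\frac23\}$ in (i), and $O(1)$ in (ii), (iii) and (v). Hence $\psi$ extends continuously to such a corner.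

At a tip $p$ with the roof to its left, let $\zeta=(z-p)^{1/2}$, where $z=x+iy$ and $y$ is allowed to exceed $\pi$. A neighborhood of $p$ in $D$ becomes a half-neighborhood $\{\operatorname{Re}\zeta>0\}$ of $0$, and the two sides of the slit become the imaginary axis, where $w=0$. By odd reflection $w=\operatorname{Re}h(\zeta)$ with $h=\sum c_n\zeta^n$ analytic at $0$. The symmetry $w(\bar\zeta)=w(\zeta)$ makes $c_n$ real for $n\ge1$, and then $w(-\bar\zeta)=-w(\zeta)$ gives $c_n=0$ for even $n\ge2$. So $h'$ is an even power series with real coefficients. In the same way $g=\operatorname{Re}k(\zeta)$ with $k'$ even and real. Since $w_x-iw_y=dh/dz$ and $d\zeta/dz=1/(2\zeta)$,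
\begin{equation}\label{eq:tip}
  q=\frac{h'(\zeta)k'(\zeta)}{4\zeta^2}=\frac C{z-p}+(\text{analytic in }z),\qquad C=\tfrac14h'(0)k'(0)\in\mathbb R .
\end{equation}
Thus $\psi=C\arg(z-p)+(\text{a continuous function})$ is bounded near $p$. If the roof is to the right, use $\zeta=(p-z)^{1/2}$; then $q=C/(p-z)+(\text{analytic})$ and $\psi=-C\arg(p-z)+(\text{a continuous function})$, again bounded. So $\psi$ is bounded in $\Omega$, and it is continuous on the closure of $\Omega$, also at $\infty$, except possibly at the tips.

\medskip
\noindent\textbf{Two slits.} The first case not covered by scaling is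
\[
  D=\mathbf D(1)\setminus\bigl([-1,-e^b]\cup[-e^a,-e^{-A}]\bigr),\qquad -A<a<b<0 .
\]
Here $\Omega$ is the half-strip $\{x<0,\ 0<y<\pi\}$; its top consists of $L$, a roof over $(-A,a)$, the gap $(a,b)$, and a roof over $(b,0)$, with tips at $x=-A,a,b$. Let $R$ and $G$ be the values of $\psi$ on the left roof and on the gap.

Along $E$ the function $\psi$ decreases from $\psi(0)=0$, so $\psi<0$ on $E$ and $\psi(i\pi)<0$; by continuity at the corner $i\pi$, $\psi<0$ on the right roof. To see why $G$ is not so easy, look at the tips. In \eqref{eq:tip}, $h'(0)$ and $k'(0)$ are positive by the Hopf lemma, so $C>0$, and $\psi$ jumps at a tip by $\pi C$, with the larger value on the side of the gap. Passing from $L$, where $\psi=0$, over the tips at $-A$ and $a$, we get $R=-\pi C_{-A}$ and $G=\pi(C_a-C_{-A})$. The sign of $G$ is decided by a competition between the two ends of the floating slit.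

The maximum principle decides it. By the boundary values just listed, $\sup\psi=\mu:=\max(0,R,G)$. If $R=\mu$, then $\psi_y=-w_yg_y<0$ on the left roof makes $\psi>\mu$ just below it, which is impossible. If $G=\mu$, then $\psi$, which is not constant, has its maximum at every point of the gap, and the Hopf lemma gives $\psi_y=w_xg_x>0$ along the whole gap. But $w$ vanishes at both ends of the gap, so by Rolle's theorem $w_x=0$ at some point of it, a contradiction. Hence $R,G<\mu$; so $\mu=0$ and $G<0$. Moving the floating slit outwards increases $w_1$.

In general two things are new. Along walls $\psi$ increases upwards, and their upper ends are under control. And a gap may reach $E$; on such a gap $\psi$ is negative by continuity.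

\begin{lemma}\label{lem:key}
On each inner gap and on each roof, $\psi$ is a strictly negative constant.
\end{lemma}

\begin{proof}
By \eqref{eq:psi} and continuity at the corner $0$, $\psi$ decreases along $E$ from the value $0$, so $\psi<0$ on $E$. On a wall $\psi_y>0$, so $\psi$ is there less than its value at the top of the wall. The top is not a tip, so by continuity this value is the constant of an adjacent roof, of an inner gap, or of $L$. The maximum principle for bounded harmonic functions, with finitely many exceptional boundary points, therefore gives $\sup\psi=\mu$, where $\mu\ge0$ is the largest of $0$, the roof constants, and the inner gap constants.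

No roof constant equals $\mu$, because $\psi_y<0$ on a roof would give values larger than $\mu$ just below it. Consider an inner gap $(a,b)$.

If $b=0$, its constant is $\psi(i\pi)$ by continuity at the gap$/E$ corner. This is negative since $\psi$ decreases along $E$; so it is not $\mu$.

If $b<0$, then $w(\cdot,\pi)$ vanishes at $a$ and $b$, and by Rolle's theorem $w_x=0$, hence $\psi_y=w_xg_x=0$, at some point of the gap. Suppose its constant is $\mu$. Then $\psi$ attains its maximum at every point of the gap, is smooth up to the gap, and is not constant, since $\psi=0$ on $\mathcal B$ and $\psi<0$ on $E$. The Hopf lemma gives $\psi_y>0$ on the whole gap, a contradiction.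

So all these constants are less than $\mu$. Hence $\mu=0$, and they are negative.
\end{proof}

\begin{proposition}\label{prop:close}
Let $(a,b)$ be an inner gap of a finite-step domain. In the notation of Section~\ref{sec:slide}, $W(\ell_0)<W(0)$. Hence for every finite-step domain $D\neq\mathbf D(1)$ in $\mathbf D(1)$ there is a finite-step domain $D'\neq\mathbf D(1)$ without inner gaps such that $D'^*=D^*$ and $w_1(D)\le w_1(D')$. The inequality is strict if $D$ has an inner gap.
\end{proposition}

\begin{proof}
By \eqref{eq:Wpsi} and Lemma~\ref{lem:key}, applied to $D_\ell$, $W'(\ell)<0$ for $0<\ell\le\ell_0$. So $W(\ell_0)<W(\ell_0/2)\le\limsup_{\ell\downarrow0}W(\ell)\le W(0)$ by Lemma~\ref{lem:cont}.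

Closing the gap only removes an interval on which $\varphi=\infty$. By \eqref{eq:m} this does not change $m(y)$ for $0\le y\le\pi$, and by \eqref{eq:Dstar} it does not change $D^*$. The levels next to the gap (only the left one exists if $b=0$) are finite, so exactly one inner gap disappears and no new one arises. Close the inner gaps one after another. Since $h_1<\infty$, the resulting domain is not $\mathbf D(1)$.
\end{proof}

\section{No inner gaps: a quadrilateral and its modulus}\label{sec:nogaps}

Now let $D\ne\mathbf D(1)$ have no inner gaps: $h_k\le\pi$ for all $k$. Then the Neumann part of $\partial\Omega$ consists of just the two arcs $\mathcal B$ and $L$ that meet at $\infty$. This makes $W$ computable from a conformal invariant.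

Recall that a Jordan domain $J$ on the sphere with four boundary points $p_1,p_2,p_3,p_4$ in positive order has a conformal map $\chi=\xi+i\eta$ onto a rectangle $(0,1)\times(0,M)$ that extends to a homeomorphism of the closures and sends $p_1,p_2,p_3,p_4$ to $iM,0,1,1+iM$. Here $\xi=0$, $\eta=0$, $\xi=1$, $\eta=M$ on the arcs $p_1p_2$, $p_2p_3$, $p_3p_4$, $p_4p_1$. The number $M$ is determined by $J$ and the points and is called the modulus. Since $|\nabla\xi|^2=|\chi'|^2$ is the Jacobian of $\chi$, $\int_J|\nabla\xi|^2=M$.

\begin{lemma}\label{lem:length}
Let $V\in W^{1,2}_{\mathrm{loc}}(J)$ be continuous on $\overline J\setminus\{p_1\}$, with $V=0$ on the arc $p_1p_2$ without $p_1$ and $V=1$ on the arc $p_3p_4$. Then $\int_J|\nabla V|^2\ge M$. If equality holds, $V\circ\chi^{-1}$ depends on $\xi$ only.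
\end{lemma}

\begin{proof}
The Dirichlet integral is conformally invariant, so we may consider $F=V\circ\chi^{-1}$. For almost every $\eta\in(0,M)$, $F(\cdot,\eta)$ is locally absolutely continuous on $(0,1)$ with limits $0$ and $1$ at the ends, so $\int_0^1|F_\xi|^2d\xi\ge1$. Integrating over $\eta$ gives the inequality. Equality forces $F_\eta=0$ almost everywhere.
\end{proof}

Let $M(D)$ be the modulus of $\Omega$ with the points $\infty,\ O=0,\ P=ih_N,\ Q=-A+i\pi$. These are in positive order; $\xi=0$ on $\mathcal B$, $\eta=0$ on $E$, $\xi=1$ on $\overline{\mathcal K}$, and $\eta=M$ on $L$.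

\begin{lemma}\label{lem:WM}
For domains without inner gaps, $W=w_1(D)$ is a strictly decreasing function of $M(D)$.
\end{lemma}

\begin{proof}
Let $\Delta$ be the upper half of the unit disc, and let $\kappa:\Omega\to\Delta$ be conformal with $\infty,O,Q\mapsto0,1,-1$. Then $P\mapsto e^{i\alpha}$ with $0<\alpha<\pi$. The function $w\circ\kappa^{-1}$ has zero normal derivative on $(-1,0)\cup(0,1)$. By even reflection it extends to the unit disc, the bounded singularity at $0$ being removable, as the harmonic function with boundary values $1$ for $|\theta|<\alpha$ and $0$ for $\alpha<|\theta|<\pi$. Its value at $0$ is $W$. Hence $W=\alpha/\pi$. By conformal invariance $M(D)=M_\Delta(\alpha)$, the modulus of $\Delta$ with the points $0,1,e^{i\alpha},-1$. It remains to show that $M_\Delta$ is strictly decreasing.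

Let $\alpha_1<\alpha_2$, with maps $\chi_j=\xi_j+i\eta_j$. Since $\xi_1=1$ on the arc from $e^{i\alpha_1}$ to $-1$, the function $\xi_1$ is admissible in Lemma~\ref{lem:length} for $\alpha_2$, and $M_\Delta(\alpha_2)\le M_\Delta(\alpha_1)$. If equality held, $F=\xi_1\circ\chi_2^{-1}$ would depend on $\xi$ only. But $F=1$ at the images of the arc $(e^{i\alpha_1},e^{i\alpha_2})$, which are points of the side $\eta=0$ with $0<\xi<1$. By continuity $F=1$ at interior points of the rectangle, although $\xi_1<1$ in $\Delta$.
\end{proof}

So we must show $M(D^*)\le M(D)$. By Lemma~\ref{lem:length} it suffices to turn the function $\xi$ of $\Omega$ into an admissible function for $\Omega^*$ without increasing its energy. Since $\Omega^*$ is obtained from $\Omega$ by rearranging each horizontal line, we rearrange $\xi$ monotonically on each of these lines.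

For continuous $F:(-\infty,0]\to[0,1]$ with $F(x)\to0$ as $x\to-\infty$ let $\mu_F(t)=|\{x\le0:F(x)>t\}|$, which is finite for $t>0$, and
\[
  F^*(x)=\sup\{t>0:\mu_F(t)>|x|\}\qquad(\sup\emptyset=0).
\]

\begin{lemma}\label{lem:rearr}
Let $F,G$ be as just described.
\begin{itemize}
\item[(i)] $\{F^*>t\}=(-\mu_F(t),0]$ for $t>0$. So $F^*$ is nondecreasing, $F^*(0)=\max F$, and $F$ and $F^*$ are equimeasurable.
\item[(ii)] $\sup|F^*-G^*|\le\sup|F-G|$, and $\int|F^*-G^*|^2\le\int|F-G|^2$ if $F,G\in L^2$.
\item[(iii)] Let $F$ be locally absolutely continuous on $(-\infty,0]$ with $F'\in L^2$. Then $F^*$ is locally absolutely continuous on $(-\infty,0]$ with $F^{*\prime}\in L^2$, and for $-\infty<a<b\le0$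
\[
  \int_a^b|F^{*\prime}|^2dx\le\int_{\{F^*(a)<F<F^*(b)\}}|F'|^2dx .
\]
If, moreover, there are two disjoint intervals on each of which $F$ takes all values in $(F^*(a),F^*(b))$, the right side may be multiplied by $\frac14$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $F^*(x)>t$ means $\mu_F(t')>|x|$ for some $t'>t$. This is equivalent to $\mu_F(t)>|x|$, since $\mu_F(t')\uparrow\mu_F(t)$ as $t'\downarrow t$.

(ii) Let $F\le G+\delta$. Then $\mu_F(t+\delta)\le\mu_G(t)$, so by (i) $F^*(x)>t+\delta$ implies $G^*(x)>t$, for every $t>0$; hence $F^*\le G^*+\delta$. For the second inequality, since $\int F^2=\int F^{*2}$ and likewise for $G$, it suffices that $\int FG\le\int F^*G^*$. Indeed,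
\[
  \int FG=\int_0^\infty\!\!\int_0^\infty|\{F>s\}\cap\{G>t\}|\,ds\,dt\le\int_0^\infty\!\!\int_0^\infty\min(\mu_F(s),\mu_G(t))\,ds\,dt=\int F^*G^*,
\]
because by (i) the sets $\{F^*>s\}$ and $\{G^*>t\}$ are nested.

(iii) The idea is to compare, for a range $I$ of values, the length of the set where $F$ takes values in $I$ with the variation of $F$ on it. Let $a\le c<d\le b$ with $F^*(c)<F^*(d)$, and $I=(F^*(c),F^*(d))$. By equimeasurability and monotonicity of $F^*$,
\[
  |F^{-1}(I)|=|(F^*)^{-1}(I)|\le d-c .
\]
Next, $|I|\le\int_{F^{-1}(I)}|F'|$. Indeed, $F$ takes all values in $I$, as $\max F\ge F^*(d)$ and $F\to0$ at $-\infty$. Given $s<t$ in $I$, take a point where $F=s$ and a point where $F=t$ such that $F\ne s,t$ strictly between them. On the open interval between them $s<F<t$, and the integral of $|F'|$ over it is at least $t-s$. Now let $s,t$ tend to the ends of $I$. If $F$ takes all values in $I$ on each of two disjoint intervals, the argument works in each of them, and $2|I|\le\int_{F^{-1}(I)}|F'|$. With $\lambda=1$, or $\lambda=4$ in the second case, the Cauchy--Schwarz inequality yields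
\[
  \lambda\,\frac{(F^*(d)-F^*(c))^2}{d-c}\le\int_{F^{-1}(I)}|F'|^2dx .
\]
For disjoint intervals $(c_j,d_j)\subset[a,b]$ the corresponding sets $F^{-1}(I_j)$ are disjoint subsets of $\{F^*(a)<F<F^*(b)\}$. So the left sides add up to at most $\int_{\{F^*(a)<F<F^*(b)\}}|F'|^2$. By Cauchy--Schwarz, $\sum(F^*(d_j)-F^*(c_j))$ is small when $\sum(d_j-c_j)$ is small; so $F^*$ is absolutely continuous on $[a,b]$. Along partitions of $[a,b]$ with mesh tending to $0$ the piecewise constant difference quotients converge to $F^{*\prime}$ almost everywhere, and Fatou's lemma gives the inequality, with the factor $1/\lambda$ on the right. Letting $a\to-\infty$ with $b=0$ we get $F^{*\prime}\in L^2$.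
\end{proof}

\begin{proposition}\label{prop:nogaps}
If $D\ne\mathbf D(1)$ has no inner gaps, then $M(D^*)\le M(D)$, hence $w_1(D)\le w_1(D^*)$.
\end{proposition}

\begin{proof}
Put $M=M(D)$, $H=(-\infty,0)\times(0,\pi)$, and let $V=\xi$ on $\overline\Omega\setminus\{\infty\}$ and $V=1$ on the rest of $(-\infty,0]\times[0,\pi]$.

\emph{Step 1: properties of $V$.} As $\xi=1$ on $\overline{\mathcal K}$, $V$ is continuous; $0\le V\le1$ and $V(x,0)=0$. On $L$ we have $\eta=M$, so $\xi$ has zero normal derivative there, and reflection across $L$ extends $\xi$ to a harmonic function on $\{x<-A,\ 0<y<2\pi\}$ with values in $[0,1]$ that vanishes for $y=0$ and $y=2\pi$. The coefficients $b_n(x)=\frac1\pi\int_0^{2\pi}\xi(x,y)\sin\frac{ny}2\,dy$ satisfy $b_n''=\frac{n^2}4b_n$ and $|b_n|\le2$, hence $|b_n(x)|\le2e^{n(x+A)/2}$. Summing the sine series, $V=O(e^{x/2})$ as $x\to-\infty$, uniformly in $y$. So $V\in L^2(H)$, $V\to0$ uniformly at $-\infty$, and $V$ is uniformly continuous. A horizontal line $y=y'$, $0<y'<\pi$, that is not at the height of a roof, or a vertical line $x=x'<0$ that is not at a node, meets $\partial\Omega$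 in finitely many points; on the intervals between them $V$ is smooth. Since
\[
  \int_H|\nabla V|^2=\int_\Omega|\nabla\xi|^2=M<\infty,
\]
on almost every such line the derivative of $V$ along the line is square integrable, and so the continuous function $V$ is locally absolutely continuous there.

\emph{Step 2: rearrangement.} Let $V^*(\cdot,y)$ be the rearrangement of $V(\cdot,y)$. By Lemma~\ref{lem:rearr}(iii), $V^*(\cdot,y)$ is continuous for almost every $y$. By the first part of (ii) and the uniform continuity of $V$, $y\mapsto V^*(\cdot,y)$ is continuous in the supremum norm. So $V^*$ is continuous on $(-\infty,0]\times[0,\pi]$. Also $\int_H|V^*|^2=\int_H|V|^2$. For almost every $y$, letting $a\to-\infty$ and $b=0$ in (iii),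
\begin{equation}\label{eq:xpart}
  \int_{-\infty}^0|\partial_xV^*(x,y)|^2dx\le\int_{-\infty}^0|\partial_xV(x,y)|^2dx .
\end{equation}
For the $y$-derivative we use difference quotients. By the second part of (ii), for $0<h<\pi$,
\[
  \int_0^{\pi-h}\!\!\int_{-\infty}^0|V^*(x,y+h)-V^*(x,y)|^2dx\,dy\le\int_0^{\pi-h}\!\!\int_{-\infty}^0|V(x,y+h)-V(x,y)|^2dx\,dy\le h^2\int_H|\partial_yV|^2 .
\]
By the difference quotient criterion, $V^*$ has a weak derivative $\partial_yV^*\in L^2(H)$ with $\int_H|\partial_yV^*|^2\le\int_H|\partial_yV|^2$. Together with \eqref{eq:xpart}, $V^*\in W^{1,2}(H)$ and $\int_H|\nabla V^*|^2\le M$.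

\emph{Step 3: $V^*$ is admissible for $D^*$.} The domain $D^*$ is a finite-step domain without inner gaps; mark its objects by a star. Clearly $V^*(x,0)=0$. Let $0<y\le\pi$. If $x<0$ and $\varphi(x)\le y$, then $(x,y)$ lies outside $\overline\Omega$ or on $\overline{\mathcal K}$, so $V(x,y)=1$. Hence $V(\cdot,y)=1$ on a set of measure at least $m(y)$, and by continuity $V^*(x,y)=1$ for $-m(y)\le x\le0$ if $m(y)>0$. By \eqref{eq:Dstar}, a point with $x<0$, $0<y\le\pi$ that belongs neither to $\Omega^*$ nor to $L^*$ satisfies $-m(y)\le x<0$. So $V^*=1$ on the roofs and walls of $\Omega^*$, and by continuity on the closed arc $P^*Q^*$. Lemma~\ref{lem:length} for $\Omega^*$ gives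
\begin{equation}\label{eq:chain}
  M(D^*)\le\int_{\Omega^*}|\nabla V^*|^2\le\int_H|\nabla V^*|^2\le\int_H|\nabla V|^2=M(D),
\end{equation}
and Lemma~\ref{lem:WM} gives $w_1(D)\le w_1(D^*)$.
\end{proof}

\section{Conclusion and complements}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:step} and \ref{thm:main}]
Let $D\ne\mathbf D(1)$ be a finite-step domain in $\mathbf D(1)$, and let $D'$ be as in Proposition~\ref{prop:close}. By Propositions~\ref{prop:close} and \ref{prop:nogaps}, $w_1(D)\le w_1(D')\le w_1(D'^*)=w_1(D^*)$. This is Theorem~\ref{thm:step}, and Theorem~\ref{thm:main} follows by Section~\ref{sec:reduction}.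
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
(a) Let $D$ be circularly symmetric with $0\in D$. Since $D$ is open and connected, $\{|z|:z\in D\}$ is an interval $[0,T)$, $0<T\le\infty$, and by \eqref{eq:profile} $[0,T)\subset D$. Each point of $D\cap\mathbf D(r)$ is joined to $[0,T)\cap[0,r)$ by a circular arc in $D$. So $D_r=D\cap\mathbf D(r)$, and this is a circularly symmetric domain. Theorem~\ref{thm:main} for $D_r$ gives $w_r(D)=w_r(D_r)\le w_r((D_r)^*)$, and $(D_r)^*\subset D^*$ gives the second inequality. If $D_r$ is starlike about $0$, each ray meets $D_r$ in a segment $[0,R)$, so $(D_r)^*=D_r$.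

(b) Scale to $r=1$ and write $D$ for $D_r$. If $D=D^*$, equality is trivial. Let $D\ne D^*$; then $D\ne\mathbf D(1)$. If $D$ has an inner gap, let $D'$ be as in Proposition~\ref{prop:close}; then $w_1(D)<w_1(D')\le w_1(D'^*)=w_1(D^*)$ by Proposition~\ref{prop:nogaps}. Otherwise $\varphi$ has only finite levels to the right of $-A$ and is not nonincreasing, so $h_k<h_{k+1}\le\pi$ for some $k\ge1$. We show that \eqref{eq:xpart} is strict for almost every $y\in(h_k,h_{k+1})$. Then the third inequality in \eqref{eq:chain} is strict, $M(D^*)<M(D)$, and $w_1(D)<w_1(D^*)$ by Lemma~\ref{lem:WM}.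

For almost every such $y$, Lemma~\ref{lem:rearr}(iii) applies to $F=V(\cdot,y)$. We have $F=1$ on $[x_{k-1},x_k]$ and $0<F<1$ on $(x_k,x_{k+1})$. Fix $x'$ in the latter interval and let $t_0=F(x')$. Then $F$ takes all values in $(t_0,1)$ on $(x_k,x_{k+1})$, and also on $(-\infty,x_{k-1})$, since $F\to0$ at $-\infty$. As $F^*$ is continuous, with $F^*(0)=1$ and limit $0$ at $-\infty$, there is $a<0$ with $F^*(a)=t_0$. Use the factor $\frac14$ on $[a,0]$, and the first part of (iii) to the left of $a$:
\[
  \int_{-\infty}^0|F^{*\prime}|^2\le\int_{\{0<F<t_0\}}|F'|^2+\frac14\int_{\{t_0<F<1\}}|F'|^2<\int_{-\infty}^0|F'|^2 .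
\]
The last inequality is strict because $F$ takes all values in $(t_0,1)$, so that $F'$ cannot vanish almost everywhere on $\{t_0<F<1\}$.

(c) The set $D^\circ$ is a circularly symmetric domain containing $0$. Indeed, $\theta(\cdot\,;D)$ is lower semicontinuous, by Fatou's lemma and, where $\mathbf T(t)\subset D$, by compactness; so $D^\circ$ is open. It is connected because $\theta(t;D)>0$ exactly for $t$ in the interval $\{|z|:z\in D\}$, so that this interval lies in $D^\circ$, and every point of $D^\circ$ is joined to it by a circular arc in $D^\circ$. Baernstein's inequality $w_r(D)\le w_r(D^\circ)$ and Theorem~\ref{thm:main} for $D^\circ$ give the claim.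

(d) Let $D=\mathbf D(1)\setminus(K_1\cup K_2)$ with
\[
  K_1=\{e^{-4}\le|z|\le e^{-3},\ \operatorname{Re}z\ge0\},\qquad
  K_2=\{e^{-2}\le|z|\le e^{-1},\ \operatorname{Re}z\le0\}.
\]
This is a domain containing $0$: from $\mathbf D(e^{-4})$ one passes through the left half of the first annulus and the right half of the second one to $\{e^{-1}<|z|<1\}\subset D$. So $w_1(D)>0$. Every ray from $0$ lies in $\{\operatorname{Re}z\ge0\}$ or in $\{\operatorname{Re}z\le0\}$, hence loses logarithmic length at least $1$. So $D^*\subset\mathbf D(e^{-1})$ and $w_1(D^*)=0$.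
\end{proof}

\begin{thebibliography}{1}

\bibitem{shove}
\emph{Radial rearrangement, harmonic measures and extensions of Beurling's shove theorem},
doi:10.1007/bf02384833,
\texttt{https://projecteuclid.org/}\allowbreak\texttt{journalArticle/}\allowbreak\texttt{Download?urlid=}\allowbreak\texttt{10.1007\%2FBF02384833}.

\end{thebibliography}
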